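\title{The constant in planar two-sample matching and a Monge--Amp\`ere equation}

\begin{abstract}
Let $M_n$ be the minimal total Euclidean length of a perfect matching between two independent samples of $n$ independent uniform points in the unit square. We prove that $\mathbb{E}M_n/\sqrt{n\log n}$ converges to a constant $c_0>0$. The constant is the maximum of a radial solution of the Monge--Amp\`ere equation $\det D^2V=1/(4\pi^2V^2)$ in the unit disc with zero boundary values, and $0.334<c_0\le 1/\sqrt8$. The convergence also holds in $L^r$ and almost surely, and the corresponding one-sample problem has the constant $c_0/\sqrt2$. The proof decomposes the fluctuations of the sample over scales. At each scale the transport flux, and dually the gradient of a Lipschitz test function, receives a centered increment that may be adapted to the coarser scales, and the optimal cost solves the equation $u_t+\frac1{4\pi}\sqrt{\det D^2u}=0$ with $u(1,p)=|p|$.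
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X_1,\dots,X_n,Y_1,\dots,Y_n$ be independent random points, each uniformly distributed on the unit square $[0,1]^2$, and let
\[
M_n=\min_\sigma\sum_{i=1}^n|X_i-Y_{\sigma(i)}|,
\]
where $\sigma$ runs over the permutations of $\{1,\dots,n\}$ and $|\cdot|$ is the Euclidean norm. Thus $M_n$ is the least total length of a perfect matching of the $X$'s with the $Y$'s.

How large is $M_n$? A point of one sample typically has a point of the other sample within distance of order $n^{-1/2}$, which suggests a total length of order $\sqrt n$. This count ignores the fluctuations of the samples at larger scales. Cut the square into $r^{-2}$ cells of side $r$. In each cell the number of $X$'s and the number of $Y$'s differ by about $r\sqrt n$, and the surplus has to travel a distance of order $r$. The total is $r^{-2}\cdot r\sqrt n\cdot r=\sqrt n$, whatever the value of $r$ between $n^{-1/2}$ and $1$. Every one of the roughly $\log n$ dyadic scales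 asks for the same amount, and adding these amounts gives an upper bound of order $\sqrt n\log n$ (Lemma~\ref{lem:chain} below). The true order lies between the two counts: Ajtai, Koml\'os, and Tusn\'ady \cite{AKT} proved that there are constants $0<c\le c'$ with
\[
c\sqrt{n\log n}\le \mathbb{E}M_n\le c'\sqrt{n\log n}
\]
for all sufficiently large $n$. The problem posed in \cite{PT} is to show that $\mathbb{E}M_n/\sqrt{n\log n}$ converges to a positive constant. We prove this and identify the constant. The argument is self-contained and does not use the theorem of \cite{AKT}.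

The constant is defined by an ordinary differential equation whose origin is explained in Sections~\ref{sec:heur} and~\ref{sec:profile}. For a continuous function $w>0$ on $[0,\infty)$ let
\[
\operatorname{av}_s(w^2)=\int_0^1w(\theta s)^2\,d\theta ,
\]
which for $s>0$ is the average $\frac1s\int_0^sw^2$. Lemma~\ref{lem:ode} shows that the problem
\begin{equation}\label{eq:ode}
w'(s)=-\frac{\pi\,w(s)^2}{\sqrt{\operatorname{av}_s(w^2)}},\qquad w(0)=1,
\end{equation}
has a unique positive solution on $[0,\infty)$ and that $J_\infty:=\int_0^\infty w^2\,ds$ is finite. Put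
\begin{equation}\label{eq:c0}
c_0:=\frac1{2\pi\sqrt{J_\infty}}\in(0,\infty).
\end{equation}

\begin{theorem}\label{thm:main}
$\displaystyle\lim_{n\to\infty}\frac{\mathbb{E}M_n}{\sqrt{n\log n}}=c_0>0$.
\end{theorem}

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] $c_0=V(0)=\max V$, where $V$ is the smooth, radial, strictly concave, positive solution, constructed in Lemma~\ref{lem:V}, of $\det D^2V=\frac1{4\pi^2V^2}$ in the unit disc with $V=0$ on its boundary. Moreover $0.334<c_0\le1/\sqrt8<0.3536$.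
\item[(b)] $M_n/\sqrt{n\log n}\to c_0$ in $L^r$ for every $r<\infty$, and almost surely if $M_n$ is built from the first $n$ terms of two infinite i.i.d.\ sequences.
\item[(c)] Let $M_n^{(1)}:=\sup_f\big(\sum_{i\le n}f(X_i)-n\int f\,dx\big)$, the supremum being over $1$-Lipschitz functions $f$ on $[0,1]^2$. Then $\mathbb{E}M_n^{(1)}\sim\frac{c_0}{\sqrt2}\sqrt{n\log n}$, and $M_n^{(1)}/\sqrt{n\log n}\to c_0/\sqrt2$ in $L^r$ and almost surely, in the sense of \textup{(b)}.
\end{enumerate}
\end{theorem}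

\subsection*{Duality and a common notation for both problems}
For a finite signed measure $\mu$ on $[0,1]^2$ of total mass zero let
\[
\|\mu\|:=\sup\Big\{\int f\,d\mu:\ f\ \text{is $1$-Lipschitz on }[0,1]^2\Big\}.
\]
This is a seminorm, and $\|-\mu\|=\|\mu\|$. Two textbook facts identify $M_n$ with such a quantity. Kantorovich--Rubinstein duality states that for probability measures $\nu,\nu'$ on $[0,1]^2$ the infimum of $\int|x-y|\,d\gamma(x,y)$ over all couplings $\gamma$ of $\nu$ and $\nu'$ equals $\|\nu-\nu'\|$. The Birkhoff--von Neumann theorem states that every doubly stochastic matrix is a convex combination of permutation matrices. When the points are distinct, which happens almost surely, a coupling of the two empirical measures has the form $\frac1n\sum_{i,j}a_{ij}\delta_{(X_i,Y_j)}$ with $(a_{ij})$ doubly stochastic; its cost is linear in $(a_{ij})$, hence minimal at a permutation matrix. Therefore $M_n=\|\sum_i\delta_{X_i}-\sum_i\delta_{Y_i}\|$.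

We treat both problems at once. Let $\vartheta\in\{1,2\}$ be the number of samples, let $N=\vartheta n$ be the number of random points, and put
\[
\mu=\sum_{i\le n}\delta_{X_i}-\sum_{i\le n}\delta_{Y_i}\quad(\vartheta=2),\qquad \mu=\sum_{i\le n}\delta_{X_i}-n\,dx\quad(\vartheta=1).
\]
With $M_n^{(2)}:=M_n$ we have $M_n^{(\vartheta)}=\|\mu\|$ in both cases, and the statements about expectations in Theorems~\ref{thm:main} and~\ref{thm:more}(c) are the single statement
\begin{equation}\label{eq:goal}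
\mathbb{E}M_n^{(\vartheta)}\sim c_0\sqrt{N\cdot\tfrac12\log n}\qquad(\vartheta=1,2).
\end{equation}

For symmetric matrices, $A\le A'$ is the order of quadratic forms and $A>0$ means positive definite. The symbols $\nabla$ and $D^j$ refer to the space variables only. The Fourier transform on $\mathbb{R}^2$ is $\hat h(\xi)=\int e^{-i\xi\cdot x}h(x)\,dx$, so that Plancherel's identity reads $\int|h|^2=(2\pi)^{-2}\int|\hat h|^2$.

\section{Fluxes, potentials and a control problem}\label{sec:heur}

This section explains where \eqref{eq:goal} comes from. Only the inequality \eqref{eq:sandwich} and the identity \eqref{eq:angular} are used in later proofs; the passage from single waves to the Bellman equations is heuristic.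

\subsection{Two ways to bound $\|\mu\|$}
An integrable vector field $p$ on $[0,1]^2$ is a \emph{flux} for $\mu$ if $\int\nabla f\cdot p\,dx=-\int f\,d\mu$ for all Lipschitz $f$. This is the weak form of $\operatorname{div}p=\mu$ with zero normal component on the boundary. A $1$-Lipschitz function has $|\nabla f|\le1$ almost everywhere, so for every $1$-Lipschitz $f$ (a \emph{potential}) and every flux $p$,
\begin{equation}\label{eq:sandwich}
\int f\,d\mu\le\|\mu\|\le\int|p|\,dx .
\end{equation}
We shall construct a flux for the upper bound and a potential for the lower bound. On an interval there would be nothing to construct: integration by parts gives $\int f\,d\mu=-\int_0^1f'(x)\mu([0,x])\,dx$, so the flux is forced to be $p(x)=\mu([0,x])$ and $\|\mu\|=\int|p|$. In the plane one may add to a flux any divergence-free field tangent to the boundary, and the value of the constant depends on how well this freedom can be used.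

\subsection{Two scales and one wave}\label{sub:wave}
Suppose that the coarse scales have been served by a flux which, in the region under consideration, is the constant vector $p=(1,0)$, and that the discrepancy at the next scale is a small plane wave $\zeta(x)=\epsilon\cos(\xi\cdot x)$ with $\xi_1\xi_2\ne0$. For every vector $b$ with $b\cdot\xi=1$ the field $q(x)=\epsilon b\sin(\xi\cdot x)$ has divergence $\zeta$, and the cost per unit area of the total flux is the average over $\theta$ of $|p+\epsilon b\sin\theta|$. Expanding the square root,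
\[
|p+\epsilon b\sin\theta|=1+\epsilon b_1\sin\theta+\tfrac12\epsilon^2b_2^2\sin^2\theta+O(\epsilon^3),
\]
and the average is $1+\frac14\epsilon^2b_2^2+O(\epsilon^3)$. Two things are visible. First, the term of order $\epsilon$ averages out: a new scale costs only at second order, which is why $\log n$ scales combine to $\sqrt{\log n}$. Second, the choice of $b$ matters. The shortest admissible vector $b=\xi/|\xi|^2$, for which $q$ is a gradient, has $b_2\ne0$ and increases the cost. The vector $b=(1/\xi_1,0)$, parallel to the existing flux, has average cost exactly $1$ as soon as $\epsilon\le|\xi_1|$: the wave is absorbed for free by modulating the flow that is already there. The price is that this $b$ is longer, much longer if $\xi$ is nearly orthogonal to $p$, and a flux with larger fluctuations is a worse starting point for the scales still to come.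

The right compromise is to minimize not the present cost $|p+q|$ but the best final cost $u(p+q)$ attainable from the state $p+q$. To second order this means minimizing the average of $\frac12Aq\cdot q$ with $A=D^2u(p)$. Let $A>0$, $B=A^{-1}$ and $\epsilon=1$. The Cauchy--Schwarz inequality gives $1=(A^{1/2}b\cdot B^{1/2}\xi)^2\le(Ab\cdot b)(B\xi\cdot\xi)$ with equality for $b=B\xi/(B\xi\cdot\xi)$, so the least average of $\frac12Aq\cdot q$ is $\frac14(B\xi\cdot\xi)^{-1}$.

The dual computation gives the same number. Test $\zeta=\cos(\xi\cdot x)$ against the potential $f=\theta\cos(\xi\cdot x)$ and charge $\frac12B\nabla f\cdot\nabla f$ for the gradient that is spent. The average of $f\zeta-\frac12B\nabla f\cdot\nabla f$ is $\frac\theta2-\frac{\theta^2}4B\xi\cdot\xi$, which is maximal at $\theta=(B\xi\cdot\xi)^{-1}$ with value $\frac14(B\xi\cdot\xi)^{-1}$. At the optimum the averages of $f\zeta$ and of $B\nabla f\cdot\nabla f$ coincide, and the optimal flux is $q=-B\nabla f$. Both optimal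 objects are thus obtained by multiplying the wave of frequency $\xi$ by $(B\xi\cdot\xi)^{-1}$.

\subsection{All waves, and a first guess}\label{sub:guess}
If $\varphi$ is bounded with $\int\varphi=0$, then $\mathbb{E}(\int\varphi\,d\mu)^2=N\int\varphi^2$. So $\mu/\sqrt N$ has the covariance of white noise, and this description is useful for frequencies between $1$ and the inverse $\sqrt n$ of the interpoint distance, a range of logarithmic length $T\approx\frac12\log n$. If each wave of a white noise in the annulus $1\le|\xi|\le R$ is served with a vector $b(\xi)$, the resulting flux has $\mathbb{E}\,Aq(x)\cdot q(x)=(2\pi)^{-2}\int Ab\cdot b\,d\xi$. With $e(\theta)=(\cos\theta,\sin\theta)$, the area of the ellipse $\{B\xi\cdot\xi\le1\}$ is both $\pi/\sqrt{\det B}$ and, in polar coordinates, $\frac12\int_0^{2\pi}(Be(\theta)\cdot e(\theta))^{-1}d\theta$. Hence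
\begin{equation}\label{eq:angular}
\frac1{(2\pi)^2}\int_{1\le|\xi|\le R}\frac{d\xi}{B\xi\cdot\xi}=\frac{\log R}{(2\pi)^2}\int_0^{2\pi}\frac{d\theta}{Be(\theta)\cdot e(\theta)}=\frac{\log R}{2\pi\sqrt{\det B}},
\end{equation}
and the least value of $\mathbb{E}\,Aq\cdot q$ is $\frac1{2\pi}\sqrt{\det A}\log R$. This is where dimension two enters, through both the logarithm and the determinant; on the line the corresponding integral $\int_1^R\xi^{-2}d\xi$ is bounded.

The simplest strategy takes $b=\xi/|\xi|^2$ at all scales. The flux at a point, divided by $\sqrt{NT}$, is then a sum of many small uncorrelated contributions with total covariance $(2\pi)^{-2}\int_0^{2\pi}e(\theta)\otimes e(\theta)\,d\theta=\frac1{4\pi}I$. If $G$ is a standard Gaussian vector in $\mathbb{R}^2$, then $\mathbb{E}|G|=\sqrt{\pi/2}$, and one is led to guess the constant $(4\pi)^{-1/2}\mathbb{E}|G|=1/\sqrt8$. This is the upper bound in Theorem~\ref{thm:more}(a); Remark~\ref{rem:strict} shows that adapting $b$ to the coarser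 scales does strictly better.

\subsection{The Bellman equations}
Divide the flux by $\sqrt{NT}$ and use as time $t\in[0,1]$ the logarithm of the frequency divided by $T$. Let $u(t,p)$ be the least expected final cost $|p_{\mathrm{final}}|$ at a point where the scales before time $t$ have produced the flux $p$. During a time $dt$ the flux receives a centered increment $d$, and the least value of $\mathbb{E}\,Ad\cdot d$ is $\frac1{2\pi}\sqrt{\det A}\,dt$. The dynamic programming principle $u(t,p)=\min\mathbb{E}\,u(t+dt,p+d)$ then gives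
\begin{equation}\label{eq:hjb}
u_t+\tfrac1{4\pi}\sqrt{\det D^2u}=0,\qquad u(1,p)=|p|,
\end{equation}
and the constant in \eqref{eq:goal} should be $u(0,0)$. Dually, let $v(t,g)$ be the largest normalized gain $\int f\,d\mu/\sqrt{NT}$ per unit area that the scales after time $t$ can still deliver at a point where the potential built so far has gradient $g$, $|g|\le1$. With $B=-D^2v$, the best increment gains $\frac{dt}{2\pi\sqrt{\det B}}$ and loses half of this amount through the concavity of $v$, so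
\[
-v_t=\tfrac1{4\pi}\det(-D^2v)^{-1/2},\qquad v(1,\cdot)=0,\qquad v=0\ \text{ on }|g|=1 .
\]
The solutions constructed in Section~\ref{sec:profile} are Legendre transforms of one another and have the same value at the origin, which is why the two bounds match.

Three things are needed to make this rigorous. The equations must be solved with enough regularity for Taylor expansions (Section~\ref{sec:profile}). The matrix $A$ or $B$ must depend on the position and on the coarser scales only; this calls for a decomposition of $\mu$ over nested cells (Section~\ref{sec:scales}) and for versions of \eqref{eq:angular} inside one cell (Section~\ref{sec:local}). Finally the errors must be summed over a number of steps of order $\log n$ (Sections~\ref{sec:upper} and~\ref{sec:lower}).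

\section{The profiles $U$ and $V$}\label{sec:profile}

Problem \eqref{eq:hjb} is invariant under $(1-t,p,u)\mapsto(c^2(1-t),cp,cu)$ and under rotations, so we look for $u=\sqrt{1-t}\,U(p/\sqrt{1-t})$ with $U$ radial. The equation becomes $U-p\cdot\nabla U=\frac1{2\pi}\sqrt{\det D^2U}$, and the terminal condition asks that the slope of $U$ tend to $1$ at infinity. In this section $r=|p|$ and $s=r^2$; we write $U'$, $U''$ for derivatives in $r$, and $w'$, $W'$, $a'$ for derivatives in $s$. A radial function has Hessian eigenvalues $U''$ and $U'/r$. With $W:=U-rU'$ the equation reads $U'U''=4\pi^2rW^2$, which integrates to $(U')^2=4\pi^2\int_0^sW^2$, that is, $U'=2\pi ra$ with $a^2=\operatorname{av}_s(W^2)$. Since $dW/dr=-rU''$, we get $W'=-\frac12U''=-\pi W^2/a$. This is the equation in \eqref{eq:ode}. It is homogeneous of degree one in $W$, so $W=W(0)w$, and the condition $U'(\infty)=1$ forces $W(0)=c_0$. We now run this computation backward.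

\begin{lemma}\label{lem:ode}
Problem \eqref{eq:ode} has a unique positive solution $w$ on $[0,\infty)$. It is smooth and strictly decreasing, $w(s)\le(1+\pi s)^{-1}$, and $J_\infty\le1/\pi$.
\end{lemma}

\begin{proof}
The equation is nonlocal, and as a system for $w$ and $J(s)=\int_0^sw^2$ it is singular at $s=0$, so we treat a neighborhood of $0$ by a fixed point argument. Let $s_0=1/40$ and $\mathcal{W}=\{w\in C[0,s_0]:\frac12\le w\le1\}$. On $[\frac12,1]\times[\frac14,1]$ the function $F(x,y)=x^2/\sqrt y$ takes values in $[0,2]$ and both partial derivatives are bounded by $4$. Since $|\operatorname{av}_s(w^2)-\operatorname{av}_s(\tilde w^2)|\le2\|w-\tilde w\|_\infty$ on $\mathcal{W}$, the map $w\mapsto1-\pi\int_0^{\,\cdot}F(w,\operatorname{av}(w^2))$ sends $\mathcal{W}$ to itself ($2\pi s_0\le\frac12$) and is a contraction ($12\pi s_0<1$). A positive solution of \eqref{eq:ode} decreases from $1$, with slope at least $-2\pi$ as long as $w\ge\frac12$, so its restriction to $[0,s_0]$ lies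 in $\mathcal{W}$. Hence there is exactly one solution on $[0,s_0]$. If $w\in C^k[0,s_0]$, then $s\mapsto\operatorname{av}_s(w^2)$ is $C^k$ by differentiation under the integral and is at least $\frac14$, so $w'\in C^k$. By induction $w\in C^\infty[0,s_0]$.

For $s>0$ the equation is the smooth system $w'=-\pi w^2\sqrt{s/J}$, $J'=w^2$. For $s\ge s_0$, as long as $w>0$, we have $J(s_0)\le J(s)\le s$ and $0<(1/w)'=\pi\sqrt{s/J(s)}\le\pi\sqrt{s/J(s_0)}$. On a bounded interval $(w,J)$ therefore stays in a compact subset of $(0,\infty)^2$, and the solution continues uniquely and smoothly to $[0,\infty)$. From $J(s)\le s$ we get $(1/w)'\ge\pi$, hence $w\le(1+\pi s)^{-1}$ and $J_\infty\le1/\pi$.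
\end{proof}

Let $W:=c_0w$ and $a(s):=\sqrt{\operatorname{av}_s(W^2)}$, a smooth positive function on $[0,\infty)$. By homogeneity, monotonicity of $W$, and differentiation of $sa^2=\int_0^sW^2$,
\begin{equation}\label{eq:Wa}
W'=-\frac{\pi W^2}a,\qquad W\le a\le c_0,\qquad sa'=\frac{W^2-a^2}{2a}.
\end{equation}
Define $U(p):=W(s)+2\pi s\,a(s)$ for $p\in\mathbb{R}^2$, $s=|p|^2$.

\begin{lemma}\label{lem:U}
The function $U$ is smooth and radial on $\mathbb{R}^2$, $U(0)=c_0$, and:
\begin{enumerate}
\item[(i)] the eigenvalues of $D^2U(p)$ are $U'/r=2\pi a$ and $U''=2\pi W^2/a$, so $0<D^2U\le2\pi c_0I$;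
\item[(ii)] $U-p\cdot\nabla U=W(|p|^2)=\frac1{2\pi}\sqrt{\det D^2U}$;
\item[(iii)] $U'(r)$ increases strictly from $0$ to $1$, and $|p|\le U(p)\le c_0+|p|$;
\item[(iv)] $W(r^2)\le\frac3{4\pi^2}r^{-3}$, and $D^3U$ is bounded.
\end{enumerate}
\end{lemma}

\begin{proof}
$U$ is a smooth function of $|p|^2$. By \eqref{eq:Wa},
\[
\frac{dU}{ds}=W'+2\pi a+2\pi sa'=-\frac{\pi W^2}a+2\pi a+\frac{\pi(W^2-a^2)}a=\pi a .
\]
Hence $U'=2\pi ra$, $U-rU'=W$, and $U''=2\pi a+4\pi sa'=2\pi W^2/a$. Since $W\le a\le c_0$, this gives (i), and the product of the eigenvalues is $4\pi^2W^2$, which gives (ii).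

(iii) $U'(r)=2\pi\sqrt{sa^2}=2\pi(\int_0^{r^2}W^2)^{1/2}$ increases strictly to $2\pi c_0\sqrt{J_\infty}=1$. So $|\nabla U|<1$ and $U(p)\le c_0+|p|$. By convexity and (ii), $U(p)\ge U(z)+\nabla U(z)\cdot(p-z)=W(|z|^2)+\nabla U(z)\cdot p\ge\nabla U(z)\cdot p$ for every $z$; letting $z\to\infty$ in the direction of $p$ gives $U(p)\ge|p|$.

(iv) By (iii), $2\pi ra\le1$, so $(1/W)'=\pi/a\ge2\pi^2\sqrt s$ and $1/W\ge\frac{4\pi^2}3s^{3/2}$. From $\nabla U=2\pi a\,p$ we get $D^2U=2\pi aI+4\pi a'\,p\otimes p$ and $|D^3U|\le C(r|a'|+r^3|a''|)$. This is bounded for $r\le1$ because $a$ is smooth. Let $r\ge1$. By \eqref{eq:Wa}, $s|a'|\le a/2$. Differentiating $sa'=\frac12(W^2/a-a)$ and using \eqref{eq:Wa} again,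
\[
s|a''|\le|a'|+\frac{|WW'|}a+\frac{W^2|a'|}{2a^2}+\frac{|a'|}2\le2|a'|+\frac{\pi W^3}{a^2}\le2|a'|+\pi W .
\]
Hence $r|a'|\le a/(2r)$ and $r^3|a''|\le a/r+\pi rW$, and both are bounded.
\end{proof}

By (i) and (iii) the radial map $\nabla U(p)=U'(r)p/r$ is a smooth bijection from $\mathbb{R}^2$ onto the open unit disc with invertible differential, hence a diffeomorphism. For $|g|<1$ let $p(g)$ be the point with $\nabla U(p(g))=g$, and define
\[
V(g):=U(p(g))-g\cdot p(g)=W(|p(g)|^2),
\]
the negative of the Legendre transform of $U$.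

\begin{lemma}\label{lem:V}
$V$ is smooth, radial and positive in the unit disc, $-D^2V>0$, $V(g)\to0$ as $|g|\to1$, $\max V=V(0)=c_0$, and $\det D^2V=\det(-D^2V)=\frac1{4\pi^2V^2}$.
\end{lemma}

\begin{proof}
The formula $V(g)=W(|p(g)|^2)$ shows that $V$ is smooth, radial, positive and maximal at $g=0$ with value $W(0)=c_0$; as $|g|\to1$ we have $|p(g)|\to\infty$ and $W\to0$. Differentiating $U(p(g))-g\cdot p(g)$ and using $\nabla U(p(g))=g$ gives $\nabla V(g)=-p(g)$, so $-D^2V(g)=D^2U(p(g))^{-1}>0$. Its determinant is $(4\pi^2W^2)^{-1}$ by Lemma~\ref{lem:U}(ii).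
\end{proof}

The self-similar solution of \eqref{eq:hjb} is singular at $(t,p)=(1,0)$, where it approaches the cone $|p|$. We avoid this point by a shift in time. For $\delta\in(0,1)$ and $t\in[0,1]$ let $\tau=1+\delta-t\in[\delta,1+\delta]$ and
\begin{equation}\label{eq:uv}
u(t,p)=\sqrt\tau\,U(p/\sqrt\tau),\qquad v(t,g)=\sqrt\tau\,V(g).
\end{equation}

\begin{lemma}\label{lem:uv}
The functions \eqref{eq:uv} satisfy
\begin{equation}\label{eq:pde}
u_t+\tfrac1{4\pi}\sqrt{\det D^2u}=0,\qquad -v_t=\tfrac1{4\pi}\det(-D^2v)^{-1/2}.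
\end{equation}
Moreover $u(t,\cdot)$ is convex, $u(1,p)\ge|p|$, $u(0,0)=\sqrt{1+\delta}\,c_0$, and $D^2u$, $D^3u$, $\nabla u_t$, $u_{tt}$ are bounded on $[0,1]\times\mathbb{R}^2$.
\end{lemma}

\begin{proof}
Let $y=p/\sqrt\tau$ and $\Omega(y)=W(|y|^2)=(U-y\cdot\nabla U)(y)$. Then $u_t=-\frac12\tau^{-1/2}\Omega(y)$ and $D^2u=\tau^{-1/2}D^2U(y)$, so $\sqrt{\det D^2u}=2\pi\tau^{-1/2}\Omega(y)$ by Lemma~\ref{lem:U}(ii). Also $-v_t=\frac12\tau^{-1/2}V$ and $\det(-D^2v)^{-1/2}=2\pi\tau^{-1/2}V$ by Lemma~\ref{lem:V}. This proves \eqref{eq:pde}. Lemma~\ref{lem:U} gives convexity, $u(1,p)=\sqrt\delta\,U(p/\sqrt\delta)\ge|p|$, and the bounds on $D^2u$ and $D^3u=\tau^{-1}D^3U(y)$. Finally $\nabla u_t=-\frac1{2\tau}\nabla\Omega(y)$ and $u_{tt}=-\frac14\tau^{-3/2}(\Omega+y\cdot\nabla\Omega)(y)$. Here $\nabla\Omega=-D^2U(y)\,y$ has length $|y|U''\le2\pi|y|\Omega$, so $|\nabla\Omega|\le2\pi|y|\Omega$ and $|y\cdot\nabla\Omega|\le2\pi|y|^2\Omega$; both are bounded because $\Omega\le c_0$ and $\Omega\le\frac3{4\pi^2}|y|^{-3}$.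
\end{proof}

Both bounds use Taylor's formula in the following form. Let $\phi$ be $C^3$ on $[0,1]\times\mathcal{C}$ with $\mathcal{C}\subset\mathbb{R}^2$ convex, and let $\phi_{tt},\nabla\phi_t,D^3\phi$ be bounded there. For $t,t+h\in[0,1]$, $h>0$, and $x,x+d\in\mathcal{C}$, with all derivatives evaluated at $(t,x)$,
\begin{equation}\label{eq:taylor}
\phi(t+h,x+d)-\phi(t,x)=h\phi_t+\nabla\phi\cdot d+\tfrac12D^2\phi\,d\cdot d+O(h^2+h|d|+|d|^3),
\end{equation}
where the implied constant depends only on the three bounds. Indeed $\phi(t+h,x+d)-\phi(t,x+d)=h\phi_t(t,x+d)+O(h^2)=h\phi_t(t,x)+O(h^2+h|d|)$, and $\phi(t,x+d)-\phi(t,x)$ is expanded to second order in $d$.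

\section{Decomposition over scales}\label{sec:scales}

A decomposition of $\mu$ by frequencies has no filtration attached to it: we could not say that the matrix used at one scale depends on the coarser scales only. We use nested cells instead. The ratio $K$ between consecutive scales will be large but fixed. Each step then covers a frequency range of logarithmic length $\log K$, against which the losses of order one caused by the cell boundaries are negligible.

Fix an integer $K\ge2$. Let $\mathcal{D}_k$ be the family of the $K^{2k}$ half-open squares of side $K^{-k}$ that tile $[0,1)^2$; almost surely all sample points lie in $[0,1)^2$. For $Q\in\mathcal{D}_k$ let $x_Q$ be the lower-left corner, $\hat x_Q$ the center, and $N_Q$ the number of sample points in $Q$ (out of $N$). Let $\mathcal{G}_k$ be the $\sigma$-field generated by the cells of $\mathcal{D}_k$ that contain each of the $N$ points. Given $\mathcal{G}_k$, the points are independent and each is uniform in its cell; this is the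 only way in which the law of the samples enters the proof of \eqref{eq:goal}. The $\sigma$-field $\mathcal{G}_k$ is finite, so a $\mathcal{G}_k$-measurable object (a number, a function, a vector field) takes finitely many values. All objects constructed below are of this kind, and no question of measurability or integrability arises.

Let $\rho_k:=\sum_{Q\in\mathcal{D}_k}\frac{\mu(Q)}{|Q|}\mathbf{1}_Q$ be the density of $\mu$ seen at resolution $K^{-k}$; in particular $\rho_0=0$. If $f$ is a $\mathcal{G}_k$-measurable bounded Borel function, each point in $Q$ contributes to $\mathbb{E}[\int f\,d\mu\,|\,\mathcal{G}_k]$ its sign times the average of $f$ over $Q$, so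
\begin{equation}\label{eq:cond}
\mathbb{E}\Big[\int f\,d\mu\,\Big|\,\mathcal{G}_k\Big]=\int f\rho_k\,dx,\qquad \mathbb{E}[\rho_{k+1}\,|\,\mathcal{G}_k]=\rho_k ;
\end{equation}
the second identity is the first for $f=\mathbf{1}_{Q'}$, $Q'\in\mathcal{D}_{k+1}$.

We stop the decomposition while the cells still contain many points. Let $m$ be the largest integer with $nK^{-2m}\ge(\log n)^2$, and put $T:=m\log K$ and $t_k:=k/m$. Then
\begin{equation}\label{eq:T}
\tfrac12\log n-\log\log n-\log K<T\le\tfrac12\log n ,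
\end{equation}
so $T\sim\frac12\log n$ for every fixed $K$. Let $\nu_k:=NK^{-2k}=\mathbb{E}N_Q$ and $Z_Q:=N_Q/\nu_k$ for $Q\in\mathcal{D}_k$.

\subsection{The noise in a cell}
Let $Q_0=[0,1)^2$ and let $S_1,\dots,S_{K^2}$ be its subcells of side $1/K$. A \emph{cell function} is a function $\zeta$ on $Q_0$ that equals a constant $\zeta_i$ on each $S_i$ and has $\int\zeta=0$. A \emph{noise of intensity $Z\ge0$} is a random cell function with finitely many values such that
\begin{equation}\label{eq:cov}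
\mathbb{E}\zeta_i=0,\qquad \mathbb{E}\zeta_i\zeta_j=Z(K^2\delta_{ij}-1).
\end{equation}
This is the covariance of white noise averaged over the subcells, with the mean removed. For $\varphi\in L^2(Q_0)$ and $\varphi_i=\int_{S_i}\varphi$ we have $\mathbb{E}(\int\varphi\zeta)^2=Z\big(K^2\sum_i\varphi_i^2-(\sum_i\varphi_i)^2\big)$ and $K^2\varphi_i^2\le\int_{S_i}\varphi^2$. Hence, also for vector-valued $\varphi$ by summing over components,
\begin{equation}\label{eq:white}
\mathbb{E}\Big|\int\varphi\zeta\Big|^2\le Z\|\varphi\|_{L^2(Q_0)}^2,\qquad \mathbb{E}\|\zeta\|_{L^2(Q_0)}^2\le ZK^2 .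
\end{equation}
For $Q\in\mathcal{D}_k$, $k<m$, define the $\mathcal{G}_{k+1}$-measurable cell function $\zeta_Q$ and its maximum by
\begin{equation}\label{eq:zeta}
\zeta_Q(x):=N^{-1/2}K^{-k}(\rho_{k+1}-\rho_k)(x_Q+K^{-k}x),\qquad \zeta_Q^*:=\max|\zeta_Q| .
\end{equation}

\begin{lemma}\label{lem:noise}
Let $n\ge 3$, $k<m$ and $Q\in\mathcal{D}_k$.
\begin{enumerate}
\item[(i)] Conditionally on $\mathcal{G}_k$, $\zeta_Q$ is a noise of intensity $Z_Q$.
\item[(ii)] $\mathbb{E}|Z_Q-1|\le T^{-1}$ and $\mathbb{E}\mu(Q)^2\le\nu_k$.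
\item[(iii)] $\mathbb{E}(\zeta_Q^*)^8\le C_K$, with $C_K$ depending only on $K$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $z_1,\dots,z_{N_Q}\in Q_0$ be the points of $Q$ after rescaling $Q$ to $Q_0$, and let $Q^i$ be the subcell of $Q$ corresponding to $S_i$. The value of $\zeta_Q$ on $S_i$ is
\[
\zeta_i=N^{-1/2}K^k\big(K^2\mu(Q^i)-\mu(Q)\big)=N^{-1/2}K^k\sum_{l\le N_Q}\pm\big(K^2\mathbf{1}_{S_i}(z_l)-1\big),
\]
with sign $+$ for the $X$'s and $-$ for the $Y$'s; for $\vartheta=1$ the Lebesgue part cancels because $K^2|Q^i|=|Q|$. Given $\mathcal{G}_k$ the $z_l$ are independent and uniform, the summands are centered, and $\mathbb{E}(K^2\mathbf{1}_{S_i}-1)(K^2\mathbf{1}_{S_j}-1)=K^2\delta_{ij}-1$. Since $N^{-1}K^{2k}N_Q=Z_Q$, this is (i).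

(ii) Both $N_Q-\nu_k$ and $\mu(Q)$ are sums of $N$ independent terms $\pm(\mathbf{1}_Q(\cdot)-|Q|)$, so their second moments are at most $N|Q|=\nu_k$. Thus $\mathbb{E}|Z_Q-1|\le\nu_k^{-1/2}\le(\log n)^{-1}\le T^{-1}$.

(iii) Hoeffding's inequality states that a sum $\Sigma$ of $L$ independent centered variables bounded by $1$ has $\mathbb{P}(|\Sigma|\ge t)\le2e^{-t^2/(2L)}$, hence $\mathbb{E}\Sigma^8\le CL^4$. The summands of $\zeta_i$ are bounded by $\nu_k^{-1/2}K^2$, so $\mathbb{E}[\zeta_i^8|\mathcal{G}_k]\le CK^{16}Z_Q^4$ and $\mathbb{E}(\zeta_Q^*)^8\le CK^{18}\,\mathbb{E}Z_Q^4$. The variable $N_Q$ is binomial, so its falling factorial moments satisfy $\mathbb{E}(N_Q)_j\le\nu_k^j$. From $x^4=(x)_4+6(x)_3+7(x)_2+x$ and $\nu_k\ge1$ we get $\mathbb{E}N_Q^4\le15\nu_k^4$, that is, $\mathbb{E}Z_Q^4\le15$.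
\end{proof}

\subsection{The scales below $K^{-m}$}
Only about $\log\log n$ dyadic scales remain below $K^{-m}$, and for them the crude estimate of the introduction, $\sqrt n$ per scale, suffices.

\begin{lemma}\label{lem:chain}
Let $z_1,\dots,z_L$, $L\ge1$, be independent and uniform in a square $S$ of side $l$, and let $\langle f\rangle$ be the average of $f$ over $S$. With an absolute constant $C_1$ and the supremum over $1$-Lipschitz $f$ on $S$,
\[
\mathbb{E}\sup_f\Big|\sum_{i\le L}\big(f(z_i)-\langle f\rangle\big)\Big|\le C_1l\sqrt L\,(1+\log(1+L)).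
\]
\end{lemma}

\begin{proof}
Let $f_j$ be the function equal to the average of $f$ on each dyadic subsquare of side $l2^{-j}$, so $f_0=\langle f\rangle$, and let $j_0=\lceil\frac12\log_2L\rceil$. Then $|\sum_i(f-f_{j_0})(z_i)|\le L\sqrt2\,l2^{-j_0}\le\sqrt2\,l\sqrt L$. For $j<j_0$, the function $f_{j+1}-f_j$ takes a value $c_P$ with $|c_P|\le\sqrt2\,l2^{-j}$ on each of the $4^{j+1}$ squares $P$ of level $j+1$, and $\sum_Pc_P=0$. With $L_P$ the number of points in $P$,
\[
\Big|\sum_i(f_{j+1}-f_j)(z_i)\Big|=\Big|\sum_Pc_P\big(L_P-L4^{-j-1}\big)\Big|\le\sqrt2\,l2^{-j}\sum_P\big|L_P-L4^{-j-1}\big| .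
\]
The right side does not depend on $f$, and its expectation is at most $\sqrt2\,l2^{-j}4^{j+1}\sqrt{L4^{-j-1}}=2\sqrt2\,l\sqrt L$. Sum over $j<j_0\le1+\frac12\log_2L$.
\end{proof}

\begin{lemma}\label{lem:small}
For fixed $K$, $\mathbb{E}\|\mu-\rho_m\,dx\|=O(\sqrt n\log\log n)=o(\sqrt{NT})$.
\end{lemma}

\begin{proof}
For $Q\in\mathcal{D}_m$, $\int_Qf\,d(\mu-\rho_m\,dx)$ is the sum over the points in $Q$ of $\pm(f-\langle f\rangle_Q)$. Apply Lemma~\ref{lem:chain} conditionally on $\mathcal{G}_m$ to the $X$'s and to the $Y$'s in each cell. The function $H(x)=(1+\log(1+x))^2$ is concave on $[0,\infty)$, since $H''(x)=-2\log(1+x)/(1+x)^2$. By the inequalities of Cauchy--Schwarz and Jensen,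
\[
\mathbb{E}\|\mu-\rho_m\,dx\|\le2C_1K^{-m}\sum_{Q\in\mathcal{D}_m}\mathbb{E}\sqrt{N_QH(N_Q)}\le2C_1K^m\sqrt{\nu_mH(\nu_m)}=2C_1\sqrt N\,(1+\log(1+\nu_m)).
\]
The maximality of $m$ gives $\nu_m\le2K^2(\log n)^2$.
\end{proof}

\section{One scale: the optimal potential and the optimal flux in a cell}\label{sec:local}

We now realize the computation of Section~\ref{sub:wave} inside the unit cell. For a symmetric $B>0$ and $R>1$ let
\[
\kappa(x)=\kappa_{B,R}(x)=\frac1{(2\pi)^2}\int_{1\le|\xi|\le R}\frac{\cos(\xi\cdot x)}{B\xi\cdot\xi}\,d\xi,\qquad \hat\kappa(\xi)=\frac{\mathbf{1}_{1\le|\xi|\le R}}{B\xi\cdot\xi}.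
\]
Convolution with $\kappa$ multiplies each wave in the annulus by $(B\xi\cdot\xi)^{-1}$. If $B\ge bI$ with $b>0$, then
\begin{equation}\label{eq:kappa}
\kappa(0)=\int_{\mathbb{R}^2}|B^{1/2}\nabla\kappa|^2=\frac{\log R}{2\pi\sqrt{\det B}},\qquad \int_{\mathbb{R}^2}\kappa^2\le\frac1{4\pi b^2},\qquad |\nabla\kappa|\le\frac R{2\pi b}.
\end{equation}
The first identity is Plancherel's identity and \eqref{eq:angular}; the two bounds follow from $(2\pi)^{-2}\int_{|\xi|\ge1}|\xi|^{-4}d\xi=\frac1{4\pi}$ and $(2\pi)^{-2}\int_{|\xi|\le R}|\xi|^{-1}d\xi=\frac R{2\pi}$. Every partial derivative of $\kappa$ of order $j$ is bounded by $(2\pi)^{-2}b^{-1}\int_{1\le|\xi|\le R}|\xi|^{j-2}d\xi$, which depends only on $j,b,R$. We put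
\[
\ell_B:=\frac{\log K}{2\pi\sqrt{\det B}},
\]
and we use the inequality $|x+y|^2\le(1+\beta)|x|^2+(1+\beta^{-1})|y|^2$ for $\beta>0$. A noise resembles white noise only at frequencies well below $K$, so $R$ will be a power of $K$ slightly less than $1$.

\subsection{The potential}
Potentials built in different cells must glue to one Lipschitz function, so they are cut off near the boundary of the cell.

\begin{lemma}\label{lem:pot}
Let $0<\lambda\le\Lambda$ and $\eta\in(0,1)$. For all $K\ge K_0(\lambda,\Lambda,\eta)$ there is $C=C(K,\lambda,\Lambda,\eta)$ such that for every symmetric $B$ with $\lambda I\le B\le\Lambda I$ there is a linear map $\zeta\mapsto f=f_B[\zeta]$ from cell functions to $C_c^\infty((0,1)^2)$ with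
\begin{enumerate}
\item[(i)] $|f|+|\nabla f|+|D^2f|\le C\max|\zeta|$;
\item[(ii)] if $\zeta$ is a noise of intensity $Z$, then $\mathbb{E}\int f\zeta\ge(1-\eta)Z\ell_B$ and $\mathbb{E}\int B\nabla f\cdot\nabla f\le(1+\eta)Z\ell_B$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\beta=\eta/4$, $R=K^{1-\beta}$, $\kappa=\kappa_{B,R}$, so that $\kappa(0)=(1-\beta)\ell_B$. Fix $\chi\in C_c^\infty((0,1)^2)$ with $0\le\chi\le1$ and $\int\chi^2\ge1-\beta$, and let
\[
f(x)=\chi(x)\int_{Q_0}\chi(y)\kappa(x-y)\zeta(y)\,dy .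
\]
The bounds on the derivatives of $\kappa$ of order at most $2$ are uniform over $B\ge\lambda I$, which gives (i). By \eqref{eq:cov},
\[
\mathbb{E}\int f\zeta=Z\Big[K^2\sum_i\iint_{S_i\times S_i}\chi(x)\chi(y)\kappa(x-y)\,dx\,dy-\iint\chi(x)\chi(y)\kappa(x-y)\,dx\,dy\Big].
\]
The last integral equals $(2\pi)^{-2}\int|\hat\chi|^2\hat\kappa\le\lambda^{-1}\|\chi\|_2^2\le\lambda^{-1}$. On $S_i\times S_i$, \eqref{eq:kappa} gives $|\kappa(x-y)-\kappa(0)|\le\frac{\sqrt2}K\cdot\frac R{2\pi\lambda}\le\lambda^{-1}$; here $R\le K$ is used. Let $\bar\chi$ be the function equal to the average of $\chi$ on each $S_i$. Then $K^2\sum_i(\int_{S_i}\chi)^2=\|\bar\chi\|_2^2\le1$, and $\bar\chi\to\chi$ uniformly as $K\to\infty$, so $\|\bar\chi\|_2^2\ge1-2\beta$ for large $K$. Therefore $\mathbb{E}\int f\zeta\ge Z[(1-2\beta)(1-\beta)\ell_B-2/\lambda]\ge Z[(1-3\beta)\ell_B-2/\lambda]$. Since $\ell_B\ge\log K/(2\pi\Lambda)$, we have $2/\lambda\le\beta\ell_B$ for large $K$, which gives the first inequality.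

For fixed $x$, $B^{1/2}\nabla f(x)=\int\varphi_x\zeta$ with $\varphi_x(y)=\chi(y)B^{1/2}\big(\chi(x)\nabla\kappa(x-y)+\kappa(x-y)\nabla\chi(x)\big)$. By \eqref{eq:white} and \eqref{eq:kappa},
\[
\mathbb{E}\int B\nabla f\cdot\nabla f\le Z\int_{Q_0}\|\varphi_x\|_2^2\,dx\le Z\Big[(1+\beta)\kappa(0)+(1+\beta^{-1})\frac{\Lambda\|\nabla\chi\|_\infty^2}{4\pi\lambda^2}\Big].
\]
Here $(1+\beta)\kappa(0)\le\ell_B$, and the second term is at most $\eta\ell_B$ for large $K$.
\end{proof}

\subsection{The flux}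
A potential may ignore part of the noise; a flux may not. It has to carry all of $\zeta$, with no mass crossing the boundary of the cell. We take the cut-off optimal field as the main part and transport what it leaves behind by the gradient of a solution of the Neumann problem. The work lies in showing that this correction has energy small compared with $\log K$. H\"older continuity is recorded because the matrix $A$ will later be frozen at the center of each smaller cell.

\begin{lemma}\label{lem:flux}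
Let $0<\lambda\le\Lambda$ and $\eta\in(0,1)$. For all $K\ge K_0(\lambda,\Lambda,\eta)$ there is $C=C(K,\lambda,\Lambda,\eta)$ such that for every symmetric $A$ with $\lambda I\le A\le\Lambda I$ there is a linear map $\zeta\mapsto q=q_A[\zeta]$ from cell functions to vector fields on $\overline{Q_0}$ with
\begin{enumerate}
\item[(i)] $\int_{Q_0}\nabla f\cdot q=-\int_{Q_0}f\zeta$ for all Lipschitz $f$;
\item[(ii)] $|q|\le C\max|\zeta|$ and $|q(x)-q(y)|\le C\max|\zeta|\,|x-y|^{1/2}$;
\item[(iii)] if $\zeta$ is a noise of intensity $Z$, then $\mathbb{E}\int Aq\cdot q\le(1+\eta)Z\,\dfrac{\sqrt{\det A}\,\log K}{2\pi}$.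
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Construction.} Let $B=A^{-1}$, so $\Lambda^{-1}I\le B\le\lambda^{-1}I$, and $\ell=\ell_B=\sqrt{\det A}\log K/(2\pi)$. Let $\beta\in(0,\frac12]$ be a parameter to be chosen, $R=K^{1-\beta^2}$, $\kappa=\kappa_{B,R}$, and $\chi\in C_c^\infty((0,1)^2)$ with $0\le\chi\le1$ and $\int_{Q_0}(1-\chi^2)\le\beta^2$. Let $\Pi_<,\Pi,\Pi_>$ be the Fourier projections of $L^2(\mathbb{R}^2)$ onto the frequencies $|\xi|<1$, $1\le|\xi|\le R$, $|\xi|>R$. Put $\psi=-\kappa*(\chi\zeta)$. The Fourier transform of $\operatorname{div}(B\nabla\psi)$ is $-(B\xi\cdot\xi)\hat\psi$, so $\operatorname{div}(B\nabla\psi)=\Pi(\chi\zeta)$. Let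
\[
q_1=\chi B\nabla\psi,\qquad \gamma=\zeta-\operatorname{div}q_1\ \text{ on }Q_0 .
\]
The field $q_1$ is smooth with compact support in $(0,1)^2$, and $|q_1|+|\nabla q_1|\le C\max|\zeta|$. Hence $\int\gamma=0$ and $\|\gamma\|_\infty\le C\max|\zeta|$.

Extend $\gamma$ by even reflection in each variable to a function $\tilde\gamma$ of mean zero on the torus $(\mathbb{R}/2\mathbb{Z})^2$. We recall two facts on this torus. The $W^{2,4}$ estimate: for $F\in L^4$ of mean zero there is a unique $\Phi\in W^{2,4}$ of mean zero with $\Delta\Phi=F$, and $\|\Phi\|_{W^{2,4}}\le C\|F\|_{L^4}$. Morrey's inequality in dimension two: $\|h\|_{C^{1/2}}\le C\|h\|_{W^{1,4}}$. Let $\tilde\phi$ solve $\Delta\tilde\phi=\tilde\gamma$. Then $\|\nabla\tilde\phi\|_{C^{1/2}}\le C\|\gamma\|_\infty$, and by uniqueness $\tilde\phi$ is even in each variable. Let $\phi=\tilde\phi|_{\overline{Q_0}}$, $q_2=\nabla\phi$ and $q=q_1+q_2$. All steps are linear in $\zeta$, and (ii) holds. If $f$ is Lipschitz on $Q_0$ with even reflection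 $\tilde f$, then $\int\nabla\tilde f\cdot\nabla\tilde\phi=-\int\tilde f\tilde\gamma$ on the torus, and by symmetry each side is four times the integral over $Q_0$. So
\begin{equation}\label{eq:neumann}
\int_{Q_0}\nabla f\cdot q_2=-\int_{Q_0}f\gamma ,
\end{equation}
and adding $\int\nabla f\cdot q_1=-\int f\operatorname{div}q_1$ gives (i).

\emph{Energy of $q_1$.} We have $Aq_1\cdot q_1=\chi^2|B^{1/2}\nabla\psi|^2$ and $B^{1/2}\nabla\psi(x)=-\int\chi(y)B^{1/2}\nabla\kappa(x-y)\zeta(y)\,dy$. By \eqref{eq:white} and \eqref{eq:kappa}, $\mathbb{E}\int Aq_1\cdot q_1\le Z\kappa(0)\le Z\ell$.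

\emph{A formula for the energy of $q_2$.} Let $e_j(x)=c_j\cos(\pi j_1x_1)\cos(\pi j_2x_2)$, $j\in\mathbb{N}_0^2$, $1\le c_j\le2$, be the orthonormal cosine basis of $L^2(Q_0)$, and define the seminorm
\[
|\gamma'|_*^2:=\sum_{j\ne0}\frac{\langle\gamma',e_j\rangle^2}{\pi^2|j|^2}\le\|\gamma'\|_2^2 .
\]
Since $-\Delta e_j=\pi^2|j|^2e_j$ and $e_j$ has zero normal derivative, $\langle\nabla e_j,\nabla h\rangle=\pi^2|j|^2\langle e_j,h\rangle$ for $h\in C^1(\overline{Q_0})$. This has two consequences. First, \eqref{eq:neumann} with $f=e_j$ gives $\langle\phi,e_j\rangle=-\langle\gamma,e_j\rangle/(\pi^2|j|^2)$ for $j\ne0$, and then \eqref{eq:neumann} with $f=\phi$ and Parseval's identity give $\|q_2\|_2^2=-\langle\phi,\gamma\rangle=|\gamma|_*^2$. Second, the fields $\nabla e_j/(\pi|j|)$, $j\ne0$, are orthonormal; for a smooth compactly supported field $h$ we have $\langle\operatorname{div}h,e_j\rangle=-\langle h,\nabla e_j\rangle$, so Bessel's inequality gives $|\operatorname{div}h|_*\le\|h\|_2$. We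 also need a lattice sum. At most $4^{i+1}$ points $j\in\mathbb{N}_0^2$ have $2^i\le|j|<2^{i+1}$, so each such shell contributes at most $4$ to $\sum|j|^{-2}$, and for $1\le a_1\le a_2$
\begin{equation}\label{eq:lattice}
\sum_{a_1\le|j|\le a_2}|j|^{-2}\le4\big(2+\log_2(a_2/a_1)\big).
\end{equation}

\emph{The four parts of $\gamma$.} Since $\operatorname{div}q_1=\chi\Pi(\chi\zeta)+\nabla\chi\cdot B\nabla\psi$ and $\zeta=(1-\chi^2)\zeta+\chi(\Pi_<+\Pi+\Pi_>)(\chi\zeta)$, we have $\gamma=\gamma_1+\gamma_2+\gamma_3+\gamma_4$ with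
\[
\gamma_1=(1-\chi^2)\zeta,\qquad\gamma_2=\chi\Pi_<(\chi\zeta),\qquad\gamma_3=\chi\Pi_>(\chi\zeta),\qquad\gamma_4=-\nabla\chi\cdot B\nabla\psi :
\]
the noise near the boundary, the low frequencies, the high frequencies, and the effect of cutting off the field. Let $\zeta$ be a noise of intensity $Z$. Below $C_2$ is an absolute constant and $C'$ depends only on $\chi,\lambda,\Lambda$; both may change from line to line.

For $i=1,3$ we have $\|\gamma_i\|_2\le\|\zeta\|_2$, so by \eqref{eq:white} the modes $|j|>K$ contribute to $\mathbb{E}|\gamma_i|_*^2$ at most $\mathbb{E}\|\zeta\|_2^2/(\pi^2K^2)\le Z$.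

For $\gamma_1$ and $0<|j|\le K$, \eqref{eq:white} gives $\mathbb{E}\langle\gamma_1,e_j\rangle^2\le Z\|(1-\chi^2)e_j\|_2^2\le4Z\beta^2$. With \eqref{eq:lattice}, $\mathbb{E}|\gamma_1|_*^2\le C_2Z(1+\beta^2\log K)$.

For $\gamma_3$ and $0<|j|\le K$, $\langle\gamma_3,e_j\rangle=\int\zeta\,\chi\Pi_>(\chi e_j)$ because $\Pi_>$ is self-adjoint, so $\mathbb{E}\langle\gamma_3,e_j\rangle^2\le Z\|\Pi_>(\chi e_j)\|_{L^2(\mathbb{R}^2)}^2\le Z$. This bound is used for $R/(2\pi)<|j|\le K$, where \eqref{eq:lattice} gives a contribution of at most $C_2Z(1+\log(K/R))=C_2Z(1+\beta^2\log K)$. For $\pi|j|\le R/2$ there is a better bound. The function $e_j$ is a combination of exponentials $e^{i\xi'\cdot x}$ with $|\xi'|=\pi|j|$ and coefficients of total absolute value $c_j\le2$, and multiplication by $e^{i\xi'\cdot x}$ translates $\hat\chi$ by $\xi'$. Hence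
\[
\|\Pi_>(\chi e_j)\|_2^2\le\frac4{(2\pi)^2}\int_{|\xi|>R/2}|\hat\chi|^2\,d\xi\le\frac{16\|\nabla\chi\|_2^2}{R^2},
\]
and these modes contribute at most $C'ZR^{-2}\log K\le C'Z$, since $R\ge K^{3/4}$. Altogether $\mathbb{E}|\gamma_3|_*^2\le Z(C'+C_2\beta^2\log K)$.

For $\gamma_2$, let $D$ be the real convolution kernel with $\hat D=\mathbf{1}_{|\xi|<1}$. By \eqref{eq:white} at each $x\in Q_0$, $\mathbb{E}|\gamma_2|_*^2\le\mathbb{E}\|\gamma_2\|_2^2\le Z\int D^2=Z/(4\pi)$.

For $\gamma_4$, a bound by $\|\nabla\psi\|_2$ would cost a factor $\log K$, so we move the derivative: $\gamma_4=-\operatorname{div}(\psi B\nabla\chi)+\psi\operatorname{div}(B\nabla\chi)$. Hence $|\gamma_4|_*\le C'\|\psi\|_{L^2(Q_0)}$, and $\mathbb{E}\|\psi\|_{L^2(Q_0)}^2\le Z\int\kappa^2\le Z\Lambda^2/(4\pi)$ by \eqref{eq:white} and \eqref{eq:kappa}.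

\emph{Conclusion.} We have $\mathbb{E}\|q_2\|_2^2\le4\sum_i\mathbb{E}|\gamma_i|_*^2\le Z(C_2\beta^2\log K+C')$, and so
\[
\mathbb{E}\int Aq\cdot q\le(1+\beta)Z\ell+(1+\beta^{-1})\Lambda Z\,(C_2\beta^2\log K+C').
\]
Use $(1+\beta^{-1})\beta^2\le2\beta$ and $\log K\le2\pi\ell/\lambda$. Choose $\beta$ with $\beta(1+4\pi C_2\Lambda/\lambda)\le\eta/2$, then $\chi$, which fixes $C'$, and then $K_0$ so that $(1+\beta^{-1})\Lambda C'\le\frac\eta2\cdot\frac{\lambda\log K}{2\pi}$ for $K\ge K_0$. This gives (iii).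
\end{proof}

The lemmas will be applied conditionally on $\mathcal{G}_k$, with $\zeta=\zeta_Q$ and a $\mathcal{G}_k$-measurable matrix $B_Q$ or $A_Q$. Given $\mathcal{G}_k$ the matrix is constant and $\zeta_Q$ is a noise of intensity $Z_Q$. Since the maps are linear on a finite-dimensional space and $\mathbb{E}[\zeta_Q|\mathcal{G}_k]=0$, at every point of $Q_0$
\begin{equation}\label{eq:centered}
\mathbb{E}\big[f_{B_Q}[\zeta_Q]\,\big|\,\mathcal{G}_k\big]=0,\qquad\mathbb{E}\big[\nabla f_{B_Q}[\zeta_Q]\,\big|\,\mathcal{G}_k\big]=0,\qquad\mathbb{E}\big[q_{A_Q}[\zeta_Q]\,\big|\,\mathcal{G}_k\big]=0 .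
\end{equation}

\section{The upper bound}\label{sec:upper}

We build the flux scale by scale, steering with the Hessian of $u$, and show that $\mathbb{E}\int u(t_k,p_k)\,dx$ hardly increases. The argument works for any regular supersolution of \eqref{eq:hjb}.

\begin{proposition}\label{prop:upper}
Let $u$ be $C^3$ on $[0,1]\times\mathbb{R}^2$, with $u(t,\cdot)$ convex, $u(1,p)\ge|p|$, with $D^2u$, $D^3u$, $\nabla u_t$, $u_{tt}$ bounded, and with $u_t+\frac1{4\pi}\sqrt{\det D^2u}\le0$. Then for $\vartheta=1,2$,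
\[
\limsup_{n\to\infty}\ \mathbb{E}M_n^{(\vartheta)}\big/\sqrt{N\cdot\tfrac12\log n}\ \le\ u(0,0).
\]
\end{proposition}

\begin{proof}
The Hessian of $u$ cannot be uniformly positive in our application: $U$ has bounded gradient, and both eigenvalues in Lemma~\ref{lem:U}(i) tend to $0$ at infinity. Lemma~\ref{lem:flux} needs a lower bound on $A$, so we add a small multiple of the identity. Fix $\eta\in(0,1)$, let $\lambda=\eta$, let $\Lambda-1$ be an upper bound for the eigenvalues of $D^2u$, and fix $K\ge K_0(\lambda,\Lambda,\eta)$ as in Lemma~\ref{lem:flux}. Constants $C$ depend on $u,\eta,K$ but not on $n$.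

\emph{Construction.} Let $p_0=0$. Given a $\mathcal{G}_k$-measurable field $p_k$ on $[0,1)^2$ with $k<m$, put for $Q\in\mathcal{D}_k$
\[
p_Q=p_k(\hat x_Q),\qquad A_Q=D^2u(t_k,p_Q)+\eta I,\qquad q_Q=q_{A_Q}[\zeta_Q],
\]
where $\eta I\le A_Q\le\Lambda I$ by convexity, and define $p_{k+1}=p_k+d_k$ with $d_k(x)=T^{-1/2}q_Q(K^k(x-x_Q))$ for $x\in Q$. For a Lipschitz $f$ let $F(x)=f(x_Q+K^{-k}x)$ on $Q_0$, so that $\nabla F(x)=K^{-k}(\nabla f)(x_Q+K^{-k}x)$. Lemma~\ref{lem:flux}(i) and \eqref{eq:zeta} give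
\[
\sqrt{NT}\int_Q\nabla f\cdot d_k\,dx=\sqrt N\,K^{-k}\int_{Q_0}\nabla F\cdot q_Q=-\sqrt N\,K^{-k}\int_{Q_0}F\zeta_Q=-\int_Qf(\rho_{k+1}-\rho_k)\,dx .
\]
Summing over $Q$ and $k<m$ and using $\rho_0=0$, we see that $\sqrt{NT}\,p_m$ is a flux for $\rho_m\,dx$. By \eqref{eq:sandwich} and the triangle inequality,
\begin{equation}\label{eq:upper1}
M_n^{(\vartheta)}\le\sqrt{NT}\int|p_m|\,dx+\|\mu-\rho_m\,dx\| .
\end{equation}

\emph{Freezing the state in a cell.} The field $p_k$ is not constant on $Q\in\mathcal{D}_k$, but it varies little. For $j<k$ let $Q_j\in\mathcal{D}_j$ be the cell containing $Q$. After $Q_j$ is rescaled to $Q_0$, two points of $Q$ are at distance at most $\sqrt2K^{-(k-j)}$. By Lemma~\ref{lem:flux}(ii), for $x\in Q$,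
\[
|p_k(x)-p_Q|\le CT^{-1/2}\Sigma_Q,\qquad\Sigma_Q:=\sum_{j<k}K^{-(k-j)/2}\zeta^*_{Q_j},\qquad|d_k(x)|\le CT^{-1/2}\zeta_Q^* .
\]
By Lemma~\ref{lem:noise}(iii) and Minkowski's inequality, $\Sigma_Q$ and $\zeta_Q^*$ are bounded in $L^8(\mathbb{P})$ by a constant $C$. H\"older's inequality then bounds the expectations of $|p_k(x)-p_Q|$ and $|d_k|$ by $CT^{-1/2}$, and those of $|p_k(x)-p_Q||d_k|^2$ and $|d_k|^3$ by $CT^{-3/2}$.

\emph{One step.} Let $\Psi_k:=\mathbb{E}\int u(t_k,p_k)\,dx$. Apply \eqref{eq:taylor} at $(t_k,p_k(x))$ with $h=1/m=\log K/T$ and $d=d_k(x)$. The linear term $\nabla u(t_k,p_k(x))\cdot d_k(x)$ has conditional mean zero by \eqref{eq:centered}. The remainder has expectation at most $CT^{-3/2}$. Replacing $p_k(x)$ by $p_Q$ in $u_t$ and in $D^2u$ costs $C(|p_k(x)-p_Q|/m+|p_k(x)-p_Q||d_k|^2)$, by the bounds on $\nabla u_t$ and $D^3u$, and this also has expectation at most $CT^{-3/2}$. With $H_Q:=D^2u(t_k,p_Q)\le A_Q$,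
\[
\mathbb{E}\int_Q\big[u(t_{k+1},p_{k+1})-u(t_k,p_k)\big]dx\le\frac{|Q|}m\mathbb{E}\,u_t(t_k,p_Q)+\frac12\mathbb{E}\int_QA_Qd_k\cdot d_k\,dx+C|Q|T^{-3/2}.
\]
By Lemma~\ref{lem:flux}(iii), applied conditionally, and $\log K/T=1/m$,
\[
\frac12\mathbb{E}\int_QA_Qd_k\cdot d_k\,dx=\frac{|Q|}{2T}\mathbb{E}\int_{Q_0}A_Qq_Q\cdot q_Q\le\frac{|Q|}{4\pi m}\mathbb{E}\Big[(1+\eta)Z_Q\sqrt{\det A_Q}\Big].
\]
Now $\det A_Q=\det H_Q+\eta\operatorname{tr}H_Q+\eta^2\le\det H_Q+2\Lambda\eta$ and $\sqrt{\det A_Q}\le\Lambda$, so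
\[
(1+\eta)Z_Q\sqrt{\det A_Q}\le\sqrt{\det H_Q}+\sqrt{2\Lambda\eta}+\Lambda\eta+2\Lambda|Z_Q-1| .
\]
The term $\sqrt{\det H_Q}$ is absorbed by $u_t(t_k,p_Q)\le-\frac1{4\pi}\sqrt{\det H_Q}$, and $\mathbb{E}|Z_Q-1|\le T^{-1}$. Summing over $Q\in\mathcal{D}_k$ gives $\Psi_{k+1}-\Psi_k\le C_u\sqrt\eta/m+CT^{-3/2}$ with $C_u=(\sqrt{2\Lambda}+\Lambda)/(4\pi)$, which depends only on $u$.

\emph{Conclusion.} Summing over the $m=T/\log K$ steps and using $u(1,p)\ge|p|$,
\[
\mathbb{E}\int|p_m|\,dx\le\Psi_m\le u(0,0)+C_u\sqrt\eta+CT^{-1/2}.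
\]
By \eqref{eq:upper1} and Lemma~\ref{lem:small}, $\limsup_n\mathbb{E}M_n^{(\vartheta)}/\sqrt{NT}\le u(0,0)+C_u\sqrt\eta$. By \eqref{eq:T} we may replace $T$ by $\frac12\log n$; the left side then no longer depends on $K$ or $\eta$, and we let $\eta\to0$.
\end{proof}

\section{The lower bound and the proof of Theorem~\ref{thm:main}}\label{sec:lower}

We build a potential scale by scale, steering with the Hessian of $v$, and compare the gain in $\int f_k\rho_k$ with the decrease of $\mathbb{E}\int v(t_k,\nabla f_k)\,dx$. There is one new difficulty: the constraint $|\nabla f|\le1$ must hold at every point and for every outcome, not on average. We meet it in two ways. Increments are discarded when the noise is unusually large, so that each step moves the gradient by a deterministic small amount; and nothing is added in a cell where the gradient is close to the unit circle. The second device is cheap because $V$ vanishes on the circle, and it also keeps us away from the region where the derivatives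 of $V$ are unbounded.

\begin{proposition}\label{prop:lower}
For $\vartheta=1,2$, $\ \displaystyle\liminf_{n\to\infty}\ \mathbb{E}M_n^{(\vartheta)}\big/\sqrt{N\cdot\tfrac12\log n}\ \ge\ c_0$.
\end{proposition}

\begin{proof}
Fix $\delta,\varepsilon,\eta\in(0,\frac14)$ and let $v$ be as in \eqref{eq:uv}. On the compact set $[0,1]\times\{|g|\le1-\varepsilon\}$ the function $v$ is smooth with bounded derivatives, and $\lambda I\le-D^2v\le\Lambda I$ with $0<\lambda\le\Lambda$ depending on $\delta,\varepsilon$. Fix $K\ge K_0(\lambda,\Lambda,\eta)$ as in Lemma~\ref{lem:pot}. Constants $C$ depend on $\delta,\varepsilon,\eta,K$ but not on $n$, and $n$, hence $T$, is large. Let $\alpha:=T^{1/8}$. By Lemma~\ref{lem:noise}(iii),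
\begin{equation}\label{eq:tail}
\mathbb{E}\big[\zeta_Q^*\mathbf{1}_{\zeta_Q^*>\alpha}\big]\le C\alpha^{-7}=CT^{-7/8},\qquad\mathbb{E}\big[(\zeta_Q^*)^2\mathbf{1}_{\zeta_Q^*>\alpha}\big]\le C\alpha^{-6}=CT^{-3/4}.
\end{equation}

\emph{Construction.} Let $f_0=0$. Given a $\mathcal{G}_k$-measurable smooth $f_k$ with $k<m$, let $g_Q=\nabla f_k(\hat x_Q)$ for $Q\in\mathcal{D}_k$. Call $Q$ \emph{live} if $|g_Q|\le1-2\varepsilon$ and \emph{dead} otherwise; the event $L_Q$ that $Q$ is live belongs to $\mathcal{G}_k$. For live $Q$ let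
\[
B_Q=-D^2v(t_k,g_Q),\qquad h_Q^\circ=f_{B_Q}[\zeta_Q],\qquad h_Q=h_Q^\circ\,\mathbf{1}_{\zeta_Q^*\le\alpha},
\]
and for dead $Q$ let $h_Q^\circ=h_Q=0$. Set
\[
f_{k+1}(x)=f_k(x)+T^{-1/2}K^{-k}h_Q(K^k(x-x_Q)),\qquad x\in Q\in\mathcal{D}_k .
\]
The added functions are smooth with compact support in the interiors of the cells, so $f_{k+1}$ is smooth on $[0,1]^2$ and $\mathcal{G}_{k+1}$-measurable. On $Q$ we have $\nabla f_{k+1}=\nabla f_k+d_k$ with $d_k(x)=T^{-1/2}\nabla h_Q(K^k(x-x_Q))$.

\emph{The Lipschitz bound.} By Lemma~\ref{lem:pot}(i), $|\nabla h_Q|+|D^2h_Q|\le C\alpha$. Hence $|D^2f_k|\le\sum_{j<k}C\alpha T^{-1/2}K^j\le CT^{-3/8}K^k$, and since $Q$ has diameter $\sqrt2K^{-k}$,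
\begin{equation}\label{eq:freeze}
|\nabla f_k(x)-g_Q|\le CT^{-3/8},\qquad|d_k(x)|\le CT^{-3/8}\qquad(x\in Q\in\mathcal{D}_k).
\end{equation}
Let $T$ be so large that both bounds are at most $\varepsilon/2$. On a live cell $|\nabla f_{k+1}|\le1-2\varepsilon+\varepsilon$; on a dead cell the gradient is unchanged. By induction $|\nabla f_k|\le1-\varepsilon$ everywhere for all $k\le m$. So $f_m$ is $1$-Lipschitz, and by \eqref{eq:sandwich} and \eqref{eq:cond},
\[
\mathbb{E}M_n^{(\vartheta)}\ge\mathbb{E}\int f_m\,d\mu=\mathbb{E}\int f_m\rho_m\,dx .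
\]
Both the gain and the decrease of $v$ will be expressed through
\[
\Gamma_Q:=\frac{|Q|}m\,\mathbb{E}\Big[\frac{\mathbf{1}_{L_Q}}{2\pi\sqrt{\det B_Q}}\Big]=\frac{|Q|}T\,\mathbb{E}\big[\mathbf{1}_{L_Q}\ell_{B_Q}\big].
\]
Since $\ell_{B_Q}\le\log K/(2\pi\lambda)$ and $\mathbb{E}|Z_Q-1|\le T^{-1}$,
\begin{equation}\label{eq:Gamma}
\Big|\frac{|Q|}T\mathbb{E}\big[\mathbf{1}_{L_Q}Z_Q\ell_{B_Q}\big]-\Gamma_Q\Big|\le C|Q|T^{-2}.
\end{equation}

\emph{The gain.} By \eqref{eq:cond}, $\mathbb{E}\int f_k(\rho_{k+1}-\rho_k)=0$, so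
\[
\mathbb{E}\int f_{k+1}\rho_{k+1}-\mathbb{E}\int f_k\rho_k=\mathbb{E}\int(f_{k+1}-f_k)(\rho_{k+1}-\rho_k)+\mathbb{E}\int(f_{k+1}-f_k)\rho_k .
\]
Divide by $\sqrt{NT}$ and consider the contribution of one cell $Q\in\mathcal{D}_k$. By \eqref{eq:zeta}, $\rho_{k+1}-\rho_k=\sqrt NK^k\zeta_Q(K^k(\cdot-x_Q))$ on $Q$, so the first term contributes $\frac{|Q|}T\mathbb{E}\int_{Q_0}h_Q\zeta_Q$. Write $h_Q=h_Q^\circ-h_Q^\circ\mathbf{1}_{\zeta_Q^*>\alpha}$ with $|h_Q^\circ|\le C\zeta_Q^*$. Lemma~\ref{lem:pot}(ii), \eqref{eq:tail} and \eqref{eq:Gamma} give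
\[
\frac{|Q|}T\mathbb{E}\int_{Q_0}h_Q\zeta_Q\ge\frac{|Q|}T\Big((1-\eta)\mathbb{E}\big[\mathbf{1}_{L_Q}Z_Q\ell_{B_Q}\big]-CT^{-3/4}\Big)\ge(1-\eta)\Gamma_Q-C|Q|T^{-7/4}.
\]
The second term would vanish without the truncation. Since $\rho_k=\mu(Q)/|Q|$ on $Q$, it contributes $\frac{K^{-k}}{T\sqrt N}\mathbb{E}[\mu(Q)\int_{Q_0}h_Q]$. Here $\mu(Q)$ is $\mathcal{G}_k$-measurable, so by \eqref{eq:centered} we may replace $h_Q$ by $-h_Q^\circ\mathbf{1}_{\zeta_Q^*>\alpha}$. By the Cauchy--Schwarz inequality, Lemma~\ref{lem:noise}(ii) with $\nu_k^{1/2}=\sqrt NK^{-k}$, and \eqref{eq:tail}, the contribution is in absolute value at most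
\[
\frac{CK^{-k}}{T\sqrt N}\,\nu_k^{1/2}\,\Big(\mathbb{E}\big[(\zeta_Q^*)^2\mathbf{1}_{\zeta_Q^*>\alpha}\big]\Big)^{1/2}\le C|Q|T^{-11/8}.
\]
Summing over $Q\in\mathcal{D}_k$ and over the $m=T/\log K$ steps,
\begin{equation}\label{eq:gain}
\frac{\mathbb{E}M_n^{(\vartheta)}}{\sqrt{NT}}\ge(1-\eta)\sum_{k<m}\sum_{Q\in\mathcal{D}_k}\Gamma_Q-CT^{-3/8}.
\end{equation}
It remains to bound $\sum\Gamma_Q$ from below. Let $\Phi_k:=\mathbb{E}\int v(t_k,\nabla f_k)\,dx$. Then $\Phi_0=\sqrt{1+\delta}\,V(0)\ge c_0$ and $\Phi_m\le\sqrt\delta\,c_0$, so $\Phi$ must fall by almost $c_0$; we show that it can fall only at the rate $\Gamma_Q$.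

\emph{Decrease of $v$ on live cells.} Let $Q$ be live and $x\in Q$. The points $\nabla f_k(x)$, $\nabla f_{k+1}(x)$, $g_Q$ lie in the disc $|g|\le1-\varepsilon$. Apply \eqref{eq:taylor} at $(t_k,\nabla f_k(x))$ with $h=1/m$, $d=d_k(x)$. By \eqref{eq:freeze} the three remainder terms are $O(T^{-2})$, $O(T^{-11/8})$, $O(T^{-9/8})$. Replacing $\nabla f_k(x)$ by $g_Q$ in $v_t$ and in $D^2v$ costs $O(T^{-3/8}/m)=O(T^{-11/8})$ and $O(T^{-3/8}|d_k|^2)=O(T^{-9/8})$. Hence on $Q$
\[
v(t_k,\nabla f_k)-v(t_{k+1},\nabla f_{k+1})=-\tfrac1mv_t(t_k,g_Q)-\nabla v(t_k,\nabla f_k)\cdot d_k+\tfrac12B_Qd_k\cdot d_k+O(T^{-9/8}).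
\]
Multiply by $\mathbf{1}_{L_Q}$, integrate over $Q$ and take expectations. By \eqref{eq:pde} the first term gives exactly $\frac12\Gamma_Q$. In the linear term $\nabla v(t_k,\nabla f_k(x))$ is bounded and $\mathcal{G}_k$-measurable; by \eqref{eq:centered} only the truncated part $T^{-1/2}\nabla h_Q^\circ\mathbf{1}_{\zeta_Q^*>\alpha}$ contributes, and by \eqref{eq:tail} the term is at most $C|Q|T^{-11/8}$ in absolute value. In the quadratic term the truncation can only help, so Lemma~\ref{lem:pot}(ii) and \eqref{eq:Gamma} give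
\[
\mathbb{E}\Big[\mathbf{1}_{L_Q}\int_Q\tfrac12B_Qd_k\cdot d_k\,dx\Big]\le\frac{|Q|}{2T}\mathbb{E}\Big[\mathbf{1}_{L_Q}\int_{Q_0}B_Q\nabla h_Q^\circ\cdot\nabla h_Q^\circ\Big]\le\frac{1+\eta}2\Gamma_Q+C|Q|T^{-2}.
\]
The expected decrease of $\int_Qv$ on $L_Q$ is therefore at most $(1+\eta)\Gamma_Q+C|Q|T^{-9/8}$.

\emph{Decrease of $v$ on dead cells.} If $Q$ is dead, then $\nabla f_{k+1}=\nabla f_k$ on $Q$ and $|\nabla f_k|\ge1-3\varepsilon$ by \eqref{eq:freeze}. With $\omega(\varepsilon):=\sup\{V(g):1-3\varepsilon\le|g|<1\}$, the decrease of $\int_Qv$ is at most $|Q|\,\omega(\varepsilon)\big(\sqrt{1+\delta-t_k}-\sqrt{1+\delta-t_{k+1}}\big)$. The sum over all $Q$ and $k$ telescopes to at most $\sqrt{1+\delta}\,\omega(\varepsilon)\le2\omega(\varepsilon)$, and $\omega(\varepsilon)\to0$ as $\varepsilon\to0$ by Lemma~\ref{lem:V}.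

\emph{Conclusion.} Summing, $c_0(1-\sqrt\delta)\le\Phi_0-\Phi_m\le(1+\eta)\sum\Gamma_Q+2\omega(\varepsilon)+CT^{-1/8}$. With \eqref{eq:gain} and \eqref{eq:T},
\[
\liminf_{n\to\infty}\frac{\mathbb{E}M_n^{(\vartheta)}}{\sqrt{N\cdot\frac12\log n}}\ge\frac{1-\eta}{1+\eta}\Big[c_0(1-\sqrt\delta)-2\omega(\varepsilon)\Big].
\]
The left side does not depend on $\delta,\varepsilon,\eta,K$. Let $\eta$, $\varepsilon$ and $\delta$ tend to $0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and of \eqref{eq:goal}]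
By Lemma~\ref{lem:uv} the function $u$ of \eqref{eq:uv} satisfies the hypotheses of Proposition~\ref{prop:upper}, with $u(0,0)=\sqrt{1+\delta}\,c_0$. Letting $\delta\to0$ and combining with Proposition~\ref{prop:lower} gives \eqref{eq:goal}. The case $\vartheta=2$, $N=2n$ is Theorem~\ref{thm:main}, and the case $\vartheta=1$, $N=n$ is the statement on expectations in Theorem~\ref{thm:more}(c).
\end{proof}

\section{Bounds on $c_0$}\label{sec:bounds}

\begin{proof}[Proof of Theorem~\ref{thm:more}\textup{(a)}]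
The description of $c_0$ by $V$ is Lemma~\ref{lem:V}.

\emph{Upper bound.} We evaluate the solution of \eqref{eq:hjb} along the isotropic Gaussian strategy of Section~\ref{sub:guess}. Let $u(t,p)=\sqrt{1-t}\,U(p/\sqrt{1-t})$ for $t<1$, which is \eqref{eq:uv} with $\delta=0$. The computation in Lemma~\ref{lem:uv} gives the first equation in \eqref{eq:pde}, and $u_t,\nabla u,D^2u$ are bounded on $[0,t_1]\times\mathbb{R}^2$ for each $t_1<1$. Let $G$ be a standard Gaussian vector in $\mathbb{R}^2$, $c(t)=\sqrt{t/(4\pi)}$ and $\Upsilon(t)=\mathbb{E}\,u(t,c(t)G)$. Gaussian integration by parts gives $\mathbb{E}[G\cdot\nabla u(t,cG)]=c\,\mathbb{E}\Delta u(t,cG)$, and $cc'=\frac1{8\pi}$. So for $0<t<1$, by Lemma~\ref{lem:U}(i) and with $a,W$ evaluated at $s=c(t)^2|G|^2/(1-t)$,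
\begin{equation}\label{eq:Ups}
\Upsilon'(t)=\frac1{4\pi}\mathbb{E}\Big[\tfrac12\Delta u-\sqrt{\det D^2u}\Big]=\frac1{4\sqrt{1-t}}\mathbb{E}\Big[a+\frac{W^2}a-2W\Big]=\frac1{4\sqrt{1-t}}\mathbb{E}\,\frac{(a-W)^2}a\ge0 .
\end{equation}
The function $\Upsilon$ is continuous at $0$ with $\Upsilon(0)=c_0$. By Lemma~\ref{lem:U}(iii), $|p|\le u(t,p)\le|p|+c_0\sqrt{1-t}$, so $\Upsilon(t)\to(4\pi)^{-1/2}\mathbb{E}|G|=1/\sqrt8$ as $t\to1$. Hence $c_0\le1/\sqrt8<0.3536$.

\emph{Lower bound.} We insert the bound of Lemma~\ref{lem:ode} into the equation once more. From $w\le(1+\pi s)^{-1}$ we get $\operatorname{av}_s(w^2)\le\frac1{\pi s}\big(1-\frac1{1+\pi s}\big)=(1+\pi s)^{-1}$. Hence $(1/w)'\ge\pi\sqrt{1+\pi s}$ and, with $x=1+\pi s$, $1/w\ge1+\frac23(x^{3/2}-1)=\frac13(1+2x^{3/2})$. Substituting $x=y^{-2}$,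
\[
J_\infty\le\frac9\pi\int_1^\infty\frac{dx}{(1+2x^{3/2})^2}=\frac9\pi\int_0^1\frac{2y^3\,dy}{(2+y^3)^2}=\frac9\pi\Big(-\frac29+\frac23I\Big)=\frac{6I-2}\pi,\qquad I:=\int_0^1\frac{dy}{2+y^3},
\]
where we integrated by parts with $\frac{3y^2}{(2+y^3)^2}=-\frac d{dy}\frac1{2+y^3}$. Expanding $\frac12(1+y^3/2)^{-1}$ in a geometric series gives an alternating series with decreasing terms, so
\[
I\le\tfrac12\Big(1-\tfrac18+\tfrac1{28}-\tfrac1{80}+\tfrac1{208}\Big)<0.4516 .
\]
Thus $6I-2<0.7096$ and $c_0=\frac1{2\pi\sqrt{J_\infty}}\ge\frac1{2\sqrt{0.7096\,\pi}}>0.334$.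
\end{proof}

\begin{remark}\label{rem:strict}
Since $W$ is strictly decreasing, $W(s)<a(s)$ for $s>0$, so the derivative in \eqref{eq:Ups} is positive and $c_0<1/\sqrt8$. The Gaussian guess of Section~\ref{sub:guess} is too large, by the amount $\int_0^1\Upsilon'(t)\,dt$, which measures the anisotropy of $D^2U$.
\end{remark}

\section{Convergence in $L^r$ and almost surely}\label{sec:conc}

It remains to prove part (b) and the last assertion of part (c) of Theorem~\ref{thm:more}. Write $M_n$ for $M_n^{(\vartheta)}$ in this section and $\bar c=c_0\sqrt{\vartheta/2}$, so that $\mathbb{E}M_n\sim\bar c\sqrt{n\log n}$ by \eqref{eq:goal}.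

McDiarmid's inequality states that if $F$ is a function of $L$ independent variables and changing one variable changes $F$ by at most $b$, then $\mathbb{P}(|F-\mathbb{E}F|\ge t)\le2e^{-2t^2/(Lb^2)}$. Moving one point changes $\int f\,d\mu$ by at most $\sqrt2$ for every $1$-Lipschitz $f$, hence changes $M_n$ by at most $\sqrt2$. With $L=N\le2n$,
\begin{equation}\label{eq:mcd}
\mathbb{P}(|M_n-\mathbb{E}M_n|\ge t)\le2e^{-t^2/(2n)} .
\end{equation}
Integrating against $rt^{r-1}dt$ gives $\mathbb{E}|M_n-\mathbb{E}M_n|^r\le C_rn^{r/2}$ for $r\geq1$. The fluctuations are smaller than the mean by a factor $\sqrt{\log n}$, and convergence in $L^r$ follows.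

For almost sure convergence, \eqref{eq:mcd} with $t=\epsilon\sqrt{n\log n}$ gives the bound $2n^{-\epsilon^2/2}$, which is not summable in $n$ for small $\epsilon$. It is summable along a geometric sequence, and we fill the gaps with the triangle inequality. Let $\mu_n$ be the measure $\mu$ built from the first $n$ terms of the infinite sequences, so $M_n=\|\mu_n\|$, and $\mu_{n+l}-\mu_n$ has the law of $\mu_l$. Fix $\beta\in(0,\frac12)$ and let $n_j=\lceil(1+\beta)^j\rceil$. For every $\epsilon>0$ the series $\sum_jn_j^{-\epsilon^2/2}$ converges, so by the Borel--Cantelli lemma $M_{n_j}/\sqrt{n_j\log n_j}\to\bar c$ almost surely.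

Let $C_*:=\sup_{l\ge1}\mathbb{E}M_l/\sqrt{l\log(l+1)}$, which is finite by \eqref{eq:goal}. Let $k_j=n_{j+1}-n_j$ and $\Delta_j=\sqrt{2\beta n_j\log n_j}$. For large $j$ we have $k_j\le\beta(1+\beta)^j+1\le2\beta n_j$ and $k_j+1\le n_j$, so $\mathbb{E}M_l\le C_*\Delta_j$ for $1\le l\le k_j$. By \eqref{eq:mcd}, for such $l$,
\[
\mathbb{P}\big(\|\mu_{n_j+l}-\mu_{n_j}\|\ge(C_*+2)\Delta_j\big)\le2\exp\Big(-\frac{4\Delta_j^2}{2l}\Big)\le2n_j^{-2}.
\]
The union over $l\le k_j\le n_j$ has probability at most $2/n_j$, which is summable in $j$. Hence almost surely, for large $j$ and $n_j\le n<n_{j+1}$,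
\[
|M_n-M_{n_j}|\le\|\mu_n-\mu_{n_j}\|\le(C_*+2)\sqrt{2\beta}\,\sqrt{n_j\log n_j}.
\]
For these $n$ the ratio $\frac{n\log n}{n_j\log n_j}$ lies between $1$ and $\frac{n_{j+1}\log n_{j+1}}{n_j\log n_j}\to1+\beta$. So if $\beta$ is small enough that $(C_*+2)\sqrt{2\beta}<\bar c$, then almost surely
\[
\frac{\bar c-(C_*+2)\sqrt{2\beta}}{\sqrt{1+\beta}}\le\liminf_n\frac{M_n}{\sqrt{n\log n}}\le\limsup_n\frac{M_n}{\sqrt{n\log n}}\le\bar c+(C_*+2)\sqrt{2\beta}.
\]
Letting $\beta\to0$ along a sequence gives $M_n/\sqrt{n\log n}\to\bar c$ almost surely. This completes the proof of Theorem~\ref{thm:more}.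

\begin{thebibliography}{9}

\bibitem{AKT} Ajtai, Koml\'os, and Tusn\'ady, 1984.

\bibitem{PT} ``Probability Theory'', \texttt{http://xn-{}-webducation-dbb.com/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2018/\allowbreak 11/\allowbreak Probability-theory-\allowbreak and-\allowbreak combinatorial-\allowbreak optimization.pdf}.

\end{thebibliography}
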